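\title{Grouped codings of affine interval exchanges:\\ one weight per letter is not enough}

\begin{abstract}
The language of the natural coding of an affine interval exchange satisfies an order condition, and it admits weights, one per letter, for which two series converge along every non recurrent bi-infinite word. In a grouped coding several pieces with different slopes may share a letter, and it has been asked whether grouped codings are characterized by the order condition together with the convergence of each series in the directions in which the word is not ultimately periodic. We show that this condition is sufficient but not necessary. The counterexample has 18 letters and is built on an irrational rotation extended by the quaternion group. We also prove a necessary and sufficient condition of the same type, in which the weight is constant on finitely many order-convex pieces of the subshift instead of depending on one letter.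
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Interval exchanges and their codings}

An \emph{interval exchange} (iet) is a map $T$ of $[0,1)$ for which there is a partition of $[0,1)$ into finitely many nonempty half-open intervals $I_e$, the \emph{pieces}, indexed by a finite alphabet, such that $T$ is continuous and increasing on each $I_e$ and the images $T(I_e)$ again partition $[0,1)$ into half-open intervals, possibly in a different order. In particular $T$ is a bijection. The iet is \emph{standard} if it is a translation on each piece, and \emph{affine} if it is affine with positive slope on each piece. The \emph{natural coding} of a point $y$ is the bi-infinite word whose $n$-th letter, $n\in\mathbb Z$, is $e$ when $T^ny\in I_e$. A \emph{factor} of a word is a finite block of consecutive letters, and the language of the natural coding is the set of all factors of the natural codings of all points.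

A \emph{grouped coding} of $T$ is obtained by grouping the pieces into finitely many \emph{blocks} $J_1,\dots,J_k$, each a union of adjacent pieces and hence an interval, in such a way that $T$ is increasing on each $J_i$ and $T(J_i)$ is an interval. The grouped coding of $y$ records which block contains $T^ny$, and its language is the set of factors of these words. An increasing map from an interval onto an interval is continuous, so grouping erases no discontinuity of $T$; for an affine iet, what it hides is a change of slope inside a block. We say that a language \emph{is a grouped coding of an affine iet} if it arises in this way, the blocks being named by its letters.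

Throughout, a \emph{language} $L$ on a finite alphabet $\mathcal A$ is a set of finite words such that every letter occurs in $L$, every factor of a word of $L$ is in $L$, and every word of $L$ is a factor of an element of $X_L$, the set of bi-infinite words $z=(z_n)_{n\in\mathbb Z}$ all of whose factors lie in $L$. The set $X_L$ is compact in the product topology, and the shift $S$, given by $(Sz)_n=z_{n+1}$, is a homeomorphism of it. Natural and grouped codings give languages in this sense: blocks are nonempty, so every letter occurs, and each word of $L$ is a factor of the coding of a point, which lies in $X_L$. A bi-infinite word $z$ is \emph{recurrent} if each of its factors occurs infinitely often both to the right and to the left, and \emph{non recurrent} otherwise. It is \emph{ultimately periodic to the right} (\emph{to the left}) if $(z_n)_{n\ge N}$ (respectively $(z_n)_{n\le -N}$) is periodic for some $N$. We write $z_{[m,n)}=z_m\cdots z_{n-1}$.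

\subsection{The order condition and two series}

A language $L$ satisfies the \emph{order condition} if there are two total orders $<_A$ and $<_D$ on $\mathcal A$ with the following property: whenever $aw,bw,wc,wd\in L$ for a word $w$ and letters with $a<_Ab$ and $c<_Dd$, at least one of $awd$, $bwc$ is not in $L$. Since $aw,bw,wc,wd$ are factors of $awd$ and $bwc$, this simply says that $L$ never contains both $awd$ and $bwc$ with $a<_Ab$ and $c<_Dd$. It expresses that two orbits do not cross while they read the same word.

\begin{lemma}\label{lem:geometric}
Let $L$ be a grouped coding of an iet $T$. Order the letters by the positions of the blocks for $<_D$ and by the positions of their images for $<_A$. Then $L$ satisfies the order condition with these orders.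
\end{lemma}

\begin{proof}
Let the codings of $y\in J_a$ and $y'\in J_b$ begin with $awd$ and $bwc$, with $a<_Ab$. Then $Ty<Ty'$. The points $T^ly$ and $T^ly'$ lie in the same block for $1\le l\le|w|$ and $T$ is increasing on blocks, so $T^{|w|+1}y<T^{|w|+1}y'$. These points lie in $J_d$ and $J_c$, which excludes $c<_Dd$.
\end{proof}

We call these the \emph{geometric orders}; the lemma covers natural codings, where each block is one piece.

Given real numbers $\theta_e$, $e\in\mathcal A$, and a bi-infinite word $z$, consider the conditions
\begin{equation}\label{eq:right}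
\sum_{n\ge0}\exp\sum_{l=0}^{n}\theta_{z_l}<+\infty,
\end{equation}
\begin{equation}\label{eq:left}
\sum_{n>0}\exp\Big(-\sum_{l=-n}^{-1}\theta_{z_l}\Big)<+\infty .
\end{equation}
To see what they measure, let $T$ be an affine iet with slope $e^{\theta_e}$ on $I_e$, and let $G$ be an interval of positive length $|G|$ all of whose points have the same natural coding $z$, not periodic. The intervals $T^nG$, $n\in\mathbb Z$, are pairwise disjoint, because their points have the distinct codings $S^nz$, and the terms of \eqref{eq:right} and \eqref{eq:left} are the ratios $|T^{n+1}G|/|G|$ and $|T^{-n}G|/|G|$. So the two conditions say that there is room in $[0,1)$ for the orbit of an interval coded by $z$.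

\begin{theorem}[Ferenczi--Hubert--Zamboni]\label{thm:FHZ}
If $L$ is the natural coding of an affine iet, then $L$ satisfies the order condition and there are real numbers $\theta_e$, $e\in\mathcal A$, such that \eqref{eq:right} and \eqref{eq:left} hold for every non recurrent $z\in X_L$. Conversely, if $L$ satisfies the order condition and such $\theta_e$ exist, then $L$ is a grouped coding of an affine iet.
\end{theorem}

The direct part assumes a natural coding and the converse produces a grouped one. The simplest non recurrent word shows that the condition is not necessary for grouped codings.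

\begin{example}\label{ex:ab}
Let $z\in\{a,b\}^{\mathbb Z}$ have $z_0=b$ and $z_n=a$ for $n\ne0$, and let $L$ be the set of its factors, that is, the words with at most one $b$. With $a<_Ab$ and $b<_Da$ the order condition forbids $L$ to contain both $awa$ and $bwb$, and indeed $bwb\notin L$. Condition \eqref{eq:right} for $z$ means $\theta_a<0$ and \eqref{eq:left} means $\theta_a>0$, so by Theorem~\ref{thm:FHZ} $L$ is not the natural coding of an affine iet. It is a grouped coding: let
\[
Ty=y+\tfrac34\ \text{ on }[0,\tfrac14),\qquad Ty=2y-\tfrac12\ \text{ on }[\tfrac14,\tfrac12),\qquad Ty=\tfrac y2+\tfrac14\ \text{ on }[\tfrac12,1),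
\]
with images $[\frac34,1)$, $[0,\frac12)$, $[\frac12,\frac34)$, and take $J_b=[0,\frac14)$, $J_a=[\frac14,1)$. The point $\frac12$ is fixed, repelling on its left and attracting on its right. Every other orbit comes from $\frac12$ through $[\frac14,\frac12)$, visits $J_b$ once, and returns to $\frac12$ through $(\frac12,1)$, so its coding is a shift of $z$.
\end{example}

Here the letter $a$ hides two slopes, one on each side of a periodic point, and the word $z$ follows this periodic point in both directions. It is tempting to guess that this is the only use of a hidden change of slope, so that the series should just be discarded in the directions in which a word is ultimately periodic. This is the question posed in \cite{slides}.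

\medskip
\noindent\textbf{Question.} \emph{Is it true that a language $L$ is a grouped coding of an affine iet if and only if}
\begin{itemize}
\item[(a)] \emph{$L$ satisfies the order condition, and}
\item[(b)] \emph{there are real numbers $\theta_e$, $e\in\mathcal A$, such that \eqref{eq:right} holds for every non recurrent $z\in X_L$ that is not ultimately periodic to the right, and \eqref{eq:left} holds for every non recurrent $z\in X_L$ that is not ultimately periodic to the left?}
\end{itemize}

\subsection{Results}

The answer is no. Condition (a) is necessary by Lemma~\ref{lem:geometric}, but (b) is not.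

\begin{theorem}\label{thm:counter}
There is a grouped coding $L$ of an affine iet, on $18$ letters, and a non recurrent $\tilde z\in X_L$, ultimately periodic neither to the right nor to the left, such that no family $(\theta_e)$ satisfies both \eqref{eq:right} and \eqref{eq:left} for $\tilde z$. Thus \textup{(b)} fails for $L$.
\end{theorem}

The equivalence becomes true if the weight may depend on more than the letter $z_0$. Let $L$ satisfy the order condition with $<_A$ and $<_D$. For $z\in X_L$ put $z^+=z_0z_1\cdots$ and $z^-=\cdots z_{-2}z_{-1}$. For $z\ne z'$ in $X_L$ write $z\prec z'$ if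
\begin{itemize}
\item $z^+\ne z'^+$ and $z_m<_Dz'_m$ for the least $m\ge0$ with $z_m\ne z'_m$, or
\item $z^+=z'^+$ and $z_{-m}<_Az'_{-m}$ for the least $m\ge1$ with $z_{-m}\neq z'_{-m}$.
\end{itemize}
This is a total order, the lexicographic product of two lexicographic orders. A subset $C$ of a totally ordered set is \emph{convex} if $\alpha\preceq\zeta\preceq\beta$ with $\alpha,\beta\in C$ implies $\zeta\in C$. For $\varphi:X_L\to\mathbb R$ and $n\ge0$ let
\[
\varphi^{(n)}(z)=\sum_{0\le l<n}\varphi(S^lz),\qquad \varphi^{(-n)}(z)=-\sum_{-n\le l<0}\varphi(S^lz),
\]
so that $\varphi^{(n+1)}(z)=\varphi^{(n)}(z)+\varphi(S^nz)$ for all $n\in\mathbb Z$. When $\varphi(z)=\theta_{z_0}$, the sum $\sum_{n\in\mathbb Z}e^{\varphi^{(n)}(z)}$ is $1$ plus the series \eqref{eq:right} and \eqref{eq:left}.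

\begin{theorem}\label{thm:char}
A language $L$ is a grouped coding of an affine iet if and only if, for some orders $<_A,<_D$ as in the order condition, there is a function $\varphi:X_L\to\mathbb R$, constant on each set of a finite partition of $X_L$ into convex sets, such that $\sum_{n\in\mathbb Z}e^{\varphi^{(n)}(z)}<\infty$ for every non recurrent $z\in X_L$.
\end{theorem}

\begin{theorem}\label{thm:suff}
If \textup{(a)} and \textup{(b)} hold, then $L$ is a grouped coding of an affine iet.
\end{theorem}

All affine iets in this paper come from one construction, given in Section~\ref{sec:real}: a measure on an ordered set, multiplied by finitely many constants under the dynamics, is turned into Lebesgue measure. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}; it uses nothing else, and in particular not Theorem~\ref{thm:FHZ}. Sections \ref{sec:order} and \ref{sec:minimal} study the ordered space $X_L$ and its minimal sets, and Sections \ref{sec:char} and \ref{sec:suff} prove Theorems \ref{thm:char} and \ref{thm:suff}. The direct part of Theorem~\ref{thm:FHZ} is used once, for the necessity in Theorem~\ref{thm:char}.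

\section{From a measure on an ordered set to an affine iet}\label{sec:real}

Let $(\Omega,\prec)$ be a totally ordered set. For nonempty $C\subset\Omega$ let $\{\prec C\}$ and $\{\succ C\}$ be the sets of points below, respectively above, all points of $C$. If $C$ is convex, then $\{\prec C\}$, $C$, $\{\succ C\}$ partition $\Omega$, and of two disjoint nonempty convex sets one lies entirely below the other. Given a probability $\nu$ for which convex sets are measurable, we attach to a convex set $C\neq\emptyset$ the interval
\[
I(C)=\big[\nu(\{\prec C\}),\ \nu(\{\prec C\})+\nu(C)\big)=\big[\nu(\{\prec C\}),\ 1-\nu(\{\succ C\})\big),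
\]
and put $I(\emptyset)=\emptyset$. It has length $\nu(C)$ and is empty when $\nu(C)=0$. If a convex set $C$ is partitioned into convex sets $C_1\prec\dots\prec C_q$, then $\{\prec C_l\}=\{\prec C\}\cup C_1\cup\dots\cup C_{l-1}$, so $I(C_1),\dots,I(C_q)$ are consecutive intervals with union $I(C)$.

\begin{lemma}\label{lem:real}
Let $F$ be a bijection of $\Omega$ and $(D_e)_{e\in\mathcal A}$ a finite partition of $\Omega$ into convex sets such that $F$ is increasing on each $D_e$ and $F(D_e)$ is convex. Let $\nu$ be a probability on a $\sigma$-algebra that contains the convex sets and is stable under $F$. Let $\mathcal P$ be a finite partition of $\Omega$ into nonempty convex sets, each inside some $D_e$, and let $\lambda_P>0$ be such that $\nu(FE)=\lambda_P\,\nu(E)$ for measurable $E\subset P\in\mathcal P$. Let $T$ be the map that sends $I(P)$ onto $I(FP)$ in an affine increasing way, for each $P\in\mathcal P$ with $\nu(P)>0$. Then: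
\begin{itemize}
\item[(i)] $T$ is an affine iet, with slope $\lambda_P$ on the piece $I(P)$;
\item[(ii)] the nonempty sets among the $J_e=I(D_e)$ are the blocks of a grouped coding of $T$;
\item[(iii)] for each word $w=w_0\cdots w_{n-1}$ the set $D_w=\bigcap_{l<n}F^{-l}D_{w_l}$ is convex, and $I(D_w)$ is the set of points whose grouped coding begins with $w$.
\end{itemize}
Hence the language of this grouped coding is $\{w:\nu(D_w)>0\}$.
\end{lemma}

\begin{proof}
The map $F$ restricts to an order isomorphism between the convex sets $D_e$ and $F(D_e)$, so it exchanges the convex subsets of $D_e$ and those of $F(D_e)$. In particular the sets $FP$ form a partition of $\Omega$ into convex sets. Thus the $I(P)$ and the $I(FP)$ both partition $[0,1)$, and $|I(FP)|=\lambda_P|I(P)|$, which gives (i).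

We claim that $T(I(C))=I(FC)$ for every convex $C\subset D_e$. Let first $\emptyset\neq C\subset P$. The distance from the left end of $I(P)$ to that of $I(C)$ is $\nu(P\cap\{\prec C\})$. Since $F$ is increasing on $P$, we have $FP\cap\{\prec FC\}=F(P\cap\{\prec C\})$, so the corresponding distance for $I(FC)$ in $I(FP)$ is $\lambda_P$ times as large, and so is the length of $I(FC)$. This proves the claim for $C\subset P$. A general convex $C\subset D_e$ is cut by $\mathcal P$ into convex sets $C_1\prec\dots\prec C_q$ with $FC_1\prec\dots\prec FC_q$, and $T$ maps the consecutive intervals $I(C_l)$ onto the consecutive intervals $I(FC_l)$. This gives the claim, and for $C=D_e$ it shows that $J_e$ is a union of adjacent pieces on which $T$ is increasing with image the interval $I(FD_e)$. This is (ii).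

Next, $I(C)\cap I(C')=I(C\cap C')$ for convex $C,C'\neq\emptyset$. If $C\cap C'=\emptyset$, say $C\prec C'$, then $\{\prec C'\}\supset\{\prec C\}\cup C$ and the two intervals are disjoint. Otherwise $\{\prec C\cap C'\}=\{\prec C\}\cup\{\prec C'\}$. Indeed, a point $\zeta$ below all of $C\cap C'$ and in neither set on the right is $\succeq$ a point of $C$, $\succeq$ a point of $C'$, and below a point of $C\cap C'$; by convexity $\zeta\in C\cap C'$, which is absurd. As $\{\prec C\}$ and $\{\prec C'\}$ are nested, the left end of $I(C\cap C')$ is the larger of the two left ends. Reversing the order, the right end $1-\nu(\{\succ C\cap C'\})$ is the smaller of the two right ends.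

We prove (iii) by induction on $|w|$. Let $Y_w$ be the set of points whose coding begins with $w$; for a letter, $Y_e=J_e$. The set $D_{ew}\subset D_e$ satisfies $F(D_{ew})=F(D_e)\cap D_w$, which is convex, so $D_{ew}$ is convex. Moreover
\[
T(Y_{ew})=T(J_e)\cap Y_w=I(FD_e)\cap I(D_w)=I(FD_{ew})=T(I(D_{ew})),
\]
and $T$ is injective. Finally $w$ is a factor of some coding if and only if $Y_w\ne\emptyset$.
\end{proof}

\begin{example}\label{ex:ab2}
In Example~\ref{ex:ab}, $X_L$ consists of the orbit of $z$ and the constant word $\bar a$, ordered as
\[
z\prec S^{-1}z\prec S^{-2}z\prec\cdots\prec\bar a\prec\cdots\prec S^2z\prec Sz .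
\]
Take $F=S$, $D_b=\{z\}$, $D_a=X_L\setminus\{z\}$, and give the masses $\frac14$ to $z$, $2^{-n-2}$ to $S^{-n}z$, $2^{-n-1}$ to $S^nz$ ($n\ge1$), and $0$ to $\bar a$. The shift multiplies masses by $1$, $2$, $\frac12$ on the convex sets $\{z\}$, $\{S^{-n}z:n\ge1\}$, $\{\bar a\}\cup\{S^nz:n\ge1\}$, whose intervals are $[0,\frac14)$, $[\frac14,\frac12)$, $[\frac12,1)$. The lemma returns the map of Example~\ref{ex:ab}. An atom has become an interval of points with the same coding, and the logarithms of the three factors form a function $\varphi$ as in Theorem~\ref{thm:char}.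
\end{example}

\section{The counterexample}\label{sec:counter}

\subsection{The plan}

Start from a standard iet $F$ and a point $x$ with infinite orbit, and give the one-point set $\{x\}$ its own letter $s$. The coding $\tilde z$ of $x$ then contains $s$ once, so it is non recurrent. To make $\tilde z$ a word of a grouped coding we apply Lemma~\ref{lem:real} to a measure carried by the orbit of $x$: we need a piecewise constant function $f$ whose sums $s_f(N)$ along the orbit of $x$, from time $0$ to time $N$, satisfy $\sum_{N\in\mathbb Z}e^{s_f(N)}<\infty$. For a grouped coding, $f$ may jump at finitely many points of our choice inside the blocks. A weight $\theta$ as in (b) is a function $f$ that jumps only at the ends of the blocks, namely at the discontinuities of $F$ and at $x$ itself. So we look for $F$ and $x$ such that a jump at $x$ is useless while jumps at some other points make the series converge.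

To compute the sums we take $F$ self-similar, described by a substitution $\sigma$, and take $x$ fixed by the renormalization. Then $f$ evolves linearly under $\sigma$. We shall see that for a rotation alone the sums at two natural sequences of times, one forward and one backward, are either bounded or tend to infinity with opposite signs. A finite extension of the rotation provides several copies of the point $x$, and for the quaternion group a jump at the right copies produces a term that is linear in the renormalization level and has the same sign in both directions.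

\subsection{A rotation and its quaternion extension}

Recall that $\mathbb H$ is the real algebra with basis $1,i,j,k$ and $i^2=j^2=k^2=-1$, $ij=k=-ji$, $jk=i=-kj$, $ki=j=-ik$; $\operatorname{Re}$ is the coefficient of $1$, and $Q_8=\{\pm1,\pm i,\pm j,\pm k\}$. Let $\kappa=\sqrt5-2$, so that
\[
\kappa^2+4\kappa=1,\qquad \kappa^2(4+\kappa)=\kappa,\qquad 4\kappa<1<5\kappa .
\]
On $J=[0,5+\kappa)$ put $I_u=[0,1)$, $I_r=[1,5+\kappa)$, and let $Ry=y+4+\kappa$ on $I_u$ and $Ry=y-1$ on $I_r$. This is the rotation by $-1$ modulo $5+\kappa=3+\sqrt5$. If $U$ of the points $y,Ry,\dots,R^{n-1}y$ lie in $I_u$, then $R^ny=y-n+(3+\sqrt5)U$. As $y$ and $R^ny$ stay in $J$, we obtain: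
\begin{equation}\label{eq:rotation}
\begin{array}{l}
\text{$R$ has no periodic point, and every orbit visits $I_u$ with the irrational}\\
\text{frequency $1/(3+\sqrt5)$, both forward and backward.}
\end{array}
\end{equation}

Let $Z=J\times Q_8$, ordered as eight copies of $J$ put side by side in any fixed order, and
\[
F(y,g)=(Ry,gj)\quad(y\in I_u),\qquad F(y,g)=(Ry,gi)\quad(y\in I_r).
\]
Since $R(I_r)=[0,4+\kappa)$ and $R(I_u)=[4+\kappa,5+\kappa)$, the map $F$ is a bijection that translates each of the intervals $I_u\times\{g\}$, $I_r\times\{g\}$; up to rescaling it is a standard iet.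

Let $c=\frac{5+\sqrt5}2$. Then
\begin{equation}\label{eq:c}
3+2\kappa<c<3+3\kappa ,
\end{equation}
for these inequalities read $3\sqrt5<7$ and $11<5\sqrt5$, that is, $45<49$ and $121<125$. We cut all eight copies of $I_r$ at $c$. The \emph{fine coding} uses the alphabet $B=Q_8\times\{a,b,u\}$: the point $(y,g)$ has the letter $(g,u)$ if $y<1$, $(g,a)$ if $1\le y<c$, and $(g,b)$ if $y\ge c$. In a letter $(g,w)$, $g$ is the \emph{group element} and $w$ the \emph{color}; letters of color $a$ or $b$ have \emph{type $r$}, the others \emph{type $u$}. Put $\iota(a)=\iota(b)=i$ and $\iota(u)=j$. A word $(g_0,w_0)(g_1,w_1)\cdots$ is \emph{admissible} if $g_{t+1}=g_t\,\iota(w_t)$; fine codings are admissible. The \emph{final group element} of a finite admissible word with last letter $(g,w)$ is $g\,\iota(w)$, and the word is \emph{closed} if its first and final group elements are $1$.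

Define a substitution on colors by
\begin{align*}
u&\mapsto ubbaa,\\
a&\mapsto a\,(ubaaa)(ubaaa)(ubbaa)(ubbaa),\\
b&\mapsto a\,(ubaaa)(ubbaa)(ubbaa)(ubbaa),
\end{align*}
and let $\sigma(g,w)$ be the admissible word with first group element $g$ and with the image of $w$ as sequence of colors. Each five-letter block multiplies the group element by $ji^4=j$, so the final group element of $\sigma(g,w)$ is $gj$ if $w=u$ and $gij^4=gi$ otherwise. Hence $\sigma$, extended by concatenation, maps admissible words to admissible words. Positions in $\sigma(g,w)$ are counted from $0$. The images of $a$ and $b$ have length $21$ and differ only at position $8$. For a bi-infinite word $\xi$ over $B$, $\sigma(\xi)$ is the concatenation of the $\sigma(\xi_n)$ with index $0$ at the first letter of $\sigma(\xi_0)$.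

\begin{lemma}\label{lem:renorm}
Let $h(y)=4\kappa+\kappa^2y$ and $H(y,g)=(h(y),g)$. If $\xi$ is the fine coding of $(y,g)$, then $\sigma(\xi)$ is the fine coding of $H(y,g)$. Moreover $R^8h(c)=c$.
\end{lemma}

\begin{proof}
We have $h(0)=4\kappa$, $h(1)=1$, $h(5+\kappa)=1+\kappa$, so $h(I_u)=[4\kappa,1)$ and $h(I_r)=[1,1+\kappa)$.

\emph{Let $y\in I_u$} and $y'=h(y)\in[4\kappa,1)$. The $R$-orbit of $y'$ begins with $y'\in I_u$, then $y'+m+\kappa\in I_r$ for $m=4,3,2,1$, and $R^5y'=y'+\kappa=h(y+4+\kappa)=h(Ry)$. By \eqref{eq:c}, $y'+4+\kappa>y'+3+\kappa\ge3+5\kappa>c$ and $y'+1+\kappa<y'+2+\kappa<3+\kappa<c$. The colors are $ubbaa$.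

\emph{Let $y\in I_r$} and $h(y)=1+\tau$ with $0\le\tau<\kappa$. The orbit begins with $1+\tau$, of color $a$. Then, for $l=0,1,2,3$, it visits $l\kappa+\tau$, which is in $I_u$ as $4\kappa<1$, followed by the points $m+(l+1)\kappa+\tau\in I_r$ for $m=4,3,2,1$. After these $21$ points, $R^{21}h(y)=4\kappa+\tau=h(y)-\kappa^2=h(Ry)$. For $m=4$ the color is $b$, since $c<3+3\kappa<4$. For $m=2,1$ it is $a$, since the point is $<2+5\kappa<3+\kappa<c$. For $m=3$ it is $a$ if $l=0$ (the point is $<3+2\kappa$) and $b$ if $l=2,3$ (the point is $\ge3+3\kappa$). There remains $m=3$, $l=1$, which is position $8$: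
\[
R^8h(y)=3+2\kappa+\tau=2+6\kappa+\kappa^2y .
\]
This increasing function of $y$ fixes $c$, because $c(1-\kappa^2)=4\kappa c=6\sqrt5-10=2+6\kappa$. So the color at position $8$ is that of $y$, and the $21$ colors form the image of the color of $y$.

Thus, if $(y,g)$ has fine letter $e$, the fine coding of $H(y,g)$, being admissible with first group element $g$, begins with $\sigma(e)$, and $F^{|\sigma(e)|}H(y,g)=H(F(y,g))$. Applied to all the points $F^n(y,g)$, $n\in\mathbb Z$, this shows that the points $HF^n(y,g)$ cut the orbit of $H(y,g)$ into consecutive segments coded by the words $\sigma(\xi_n)$.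
\end{proof}

Table~\ref{tab:sigma} lists the letters of $\sigma(1,a)$, $\sigma(1,b)$ and $\sigma(1,u)$; the letters of $\sigma(g,w)$ are obtained by multiplying the group elements on the left by $g$. The columns $V_t$ are explained in Section~\ref{ss:odd}.

\begin{table}[ht]
\centering
\begin{tabular}{cccc|cccc}
$t$&color&$g_t$&$V_t$&$t$&color&$g_t$&$V_t$\\\hline
0&$a$&$1$&$0$&11&$u$&$-i$&$1-j$\\
1&$u$&$i$&$i+k$&12&$b$&$-k$&$i-j$\\
2&$b$&$k$&$1+k$&13&$b$&$-j$&$1+i-2j$\\
3&$a$&$j$&$j+k$&14&$a$&$k$&$1-2j+k$\\
4&$a$&$-k$&$i+j$&15&$a$&$j$&$-j+k$\\
5&$a$&$-j$&$1+i$&16&$u$&$-k$&$i-j$\\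
6&$u$&$k$&$1+k$&17&$b$&$i$&$i+k$\\
7&$b$&$-i$&$1-j$&18&$b$&$-1$&$-1+i-j+k$\\
8&$a$ or $b$&$1$&$2$&19&$a$&$-i$&$-1-j$\\
9&$a$&$i$&$2+i+k$&20&$a$&$1$&$0$\\
10&$a$&$-1$&$1+i-j+k$&&&&\\
\end{tabular}

\medskip
\begin{tabular}{c|ccccc}
$t$&0&1&2&3&4\\\hline
letter&$(1,u)$&$(j,b)$&$(-k,b)$&$(-j,a)$&$(k,a)$\\
$V_t$&$0$&$-1-i$&$-1-k$&$-j-k$&$-i-j$
\end{tabular}
\caption{Top: the words $\sigma(1,a)$ and $\sigma(1,b)$. Bottom: the word $\sigma(1,u)$. Here $g_t$ is the group element at position $t$ and $V_t$ is the value of $V$ on the prefix of length $t$.}\label{tab:sigma}
\end{table}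

\subsection{The point $x$ and its two codings}

Let $x=(c,1)$, $x_n=F^nx$, and let $\omega$ be the fine coding of $x$, so $\omega_0=(1,b)$. The points $x_n$ are distinct by \eqref{eq:rotation}. Since $g_8=1$ in Table~\ref{tab:sigma}, there are words $p$ and $q$, of lengths $8$ and $12$, with
\begin{equation}\label{eq:pq}
\sigma(1,a)=p\,(1,a)\,q,\qquad\sigma(1,b)=p\,(1,b)\,q .
\end{equation}
Put $\pi_n=\sigma^{n-1}(p)\cdots\sigma(p)\,p$, $\ \pi'_n=q\,\sigma(q)\cdots\sigma^{n-1}(q)$ (both empty for $n=0$), $t_n=|\pi_n|$ and $W_n=\sigma^n(1,b)$.

\begin{lemma}\label{lem:omega}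
\begin{itemize}
\item[(i)] $\sigma^n(1,w)=\pi_n\,(1,w)\,\pi'_n$ for $w\in\{a,b\}$.
\item[(ii)] $W_n$ occurs in $\omega$ with first letter at index $-t_n$. The sets of indices covered by these occurrences, called the \emph{ranges} of the $W_n$, increase from $\{0\}$ to $\mathbb Z$.
\item[(iii)] All $24$ letters of $B$ occur in $\omega$, and $(1,b)$ occurs at a nonzero index.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:pq}, $\sigma^{n+1}(1,w)=\sigma^n(p)\,\sigma^n(1,w)\,\sigma^n(q)$; use induction.

(ii) By Lemma~\ref{lem:renorm} and $g_8=1$ we have $F^8H(x)=x$, hence $\omega=S^8\sigma(\omega)$. The first eight letters of $\sigma(\omega)$ form $p$, so $\sigma^n(\omega)=\sigma^n(S^8\sigma(\omega))=S^{|\sigma^n(p)|}\sigma^{n+1}(\omega)$. As $t_{n+1}=t_n+|\sigma^n(p)|$, induction gives $\omega=S^{t_n}\sigma^n(\omega)$, and $\sigma^n(\omega)$ has $W_n$ starting at index $0$. By (i) the range of $W_n$ is $[-|\pi_n|,|\pi'_n|]$, and both lengths increase to infinity.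

(iii) All eight group elements occur with type $r$ in $\sigma(1,b)$, at positions $0,2,3,4,5,7,9,10$, and for $w\in\{a,b\}$ the word $\sigma(g,w)$ begins with $(g,a)(gi,u)(gk,b)$. So all letters occur in $W_2$. Position $4$ of $W_1$ is $(-k,a)$, and position $2$ of $\sigma(-k,a)$ is $(-k^2,b)=(1,b)$. This occurrence lies in the part $\sigma(p)$ of $W_2=\sigma(p)W_1\sigma(q)$, so its index is negative.
\end{proof}

The coarse coding forgets the cut at $c$, except in the copy $g=1$, where $x$ itself is isolated. Let $\mathcal A$ be the alphabet of the $8+7+3=18$ letters $(g,u)$ for $g\in Q_8$, $(g,r)$ for $g\ne1$, and $(1,a),s,(1,b)$. Partition $Z$ into the intervals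
\begin{equation}\label{eq:D}
\begin{gathered}
D_{(g,u)}=I_u\times\{g\},\qquad D_{(g,r)}=I_r\times\{g\}\ \ (g\neq1),\\
D_{(1,a)}=[1,c)\times\{1\},\qquad D_s=\{x\},\qquad D_{(1,b)}=(c,5+\kappa)\times\{1\},
\end{gathered}
\end{equation}
and let $\tilde z$ be the coding of $x$: $\tilde z_n=e$ when $x_n\in D_e$. Let $K:B\to\mathcal A$ send $(g,a)$ and $(g,b)$ to $(g,r)$ for $g\ne1$ and fix the other letters. Since $x_n\ne x$ for $n\ne0$,
\begin{equation}\label{eq:ztilde}
\tilde z_0=s,\qquad\tilde z_n=K(\omega_n)\quad(n\ne0).
\end{equation}
The word $\tilde z$ is non recurrent, since $s$ occurs once. It is ultimately periodic in neither direction: letter frequencies along a periodic tail are rational, whereas by \eqref{eq:rotation} the letters $(g,u)$ together have frequency $1/(3+\sqrt5)$ in both directions.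

\subsection{Two sequences of test times}

For $f:B\to\mathbb R$ and a finite word $P$ let $f(P)$ be the sum of $f$ over the letters of $P$, and $f_n(P)=f(\sigma^n(P))$. Then $f_n(P)$ is the sum over the letters of $P$ of the function $f_n$ on $B$, and $f_{n+1}(g,w)=f_n(\sigma(g,w))$. For $N\ge0$ put
\[
s_f(N)=\sum_{0\le l<N}f(\omega_l),\qquad s_f(-N)=-\sum_{-N\le l<0}f(\omega_l).
\]
Let $v$ be the word at positions $8,\dots,19$ of $\sigma(1,b)$, so that $\sigma(1,b)=p\,v\,(1,a)$. By Table~\ref{tab:sigma}, $g_0=g_8=g_{20}=1$, so $p$ and $v$ are closed; $p$ has $6$ letters of type $r$ and $2$ of type $u$, and $v$ has $10$ and $2$.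

\begin{lemma}\label{lem:test}
Let $N_n=|\sigma^n(v)|$ and $N'_n=|\sigma^n(p)|$. Then $s_f(N_n)=f_n(v)$ and $s_f(-N'_n)=-f_n(p)$.
\end{lemma}

\begin{proof}
Write $W_{n+1}=\sigma^n(p)\,\sigma^n(v)\,\sigma^n(1,a)$; see Figure~\ref{fig:test}. The words $p$ and $v$ begin with $(1,a)$ and $(1,b)$, so by Lemma~\ref{lem:omega}(i) each of the three factors has the prefix $\pi_n$. They start at the indices $-t_{n+1}=-t_n-N'_n$, $\ -t_n$ and $-t_n+N_n$. The interval of indices $[0,N_n)$ is obtained from $[-t_n,-t_n+N_n)$, which carries $\sigma^n(v)$, by removing $\pi_n$ on the left and adding $\pi_n$ on the right; so the sum of $f$ over it is $f_n(v)$. In the same way $[-N'_n,0)$ is obtained from $[-t_n-N'_n,-t_n)$, which carries $\sigma^n(p)$.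
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm]
\draw (0,0)--(13,0);
\foreach \x in {0,4,10.5,13} \draw (\x,-0.2)--(\x,1);
\foreach \x in {0,4,10.5} {\draw[line width=2.5pt] (\x,0)--(\x+1.2,0); \node[above] at (\x+0.6,0.03) {$\pi_n$}; \draw (\x+1.2,0)--(\x+1.2,-0.25);}
\node at (2,0.8) {$\sigma^n(p)$};
\node at (7.25,0.8) {$\sigma^n(v)$};
\node at (11.75,0.8) {$\sigma^n(1,a)$};
\node[below] at (1.2,-0.25) {$-N'_n$};
\node[below] at (5.2,-0.25) {$0$};
\node[below] at (11.7,-0.25) {$N_n$};
\end{tikzpicture}
\caption{The occurrence of $W_{n+1}=\sigma^n(p)\,\sigma^n(v)\,\sigma^n(1,a)$ in $\omega$ (not to scale). Each of the three factors begins with $\pi_n$, and the indices just after the three copies of $\pi_n$ are $-N'_n$, $0$ and $N_n$.}\label{fig:test}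
\end{figure}

If $\sum_Ne^{s_f(N)}$ converges, then $f_n(v)\to-\infty$ and $f_n(p)\to+\infty$. It remains to compute these two sequences. Call $\Delta_f(g)=f(g,a)-f(g,b)$ the \emph{jump} of $f$ at the point $(c,g)$. The words $\sigma(g,a)$ and $\sigma(g,b)$ differ only at position $8$, where they have $(g,a)$ and $(g,b)$, so
\begin{equation}\label{eq:jump}
\Delta_{f_n}=\Delta_f\quad\text{for all }n .
\end{equation}
Every $f$ is the sum of an even function $f^+$ and an odd function $f^-$ under $g\mapsto-g$, namely $f^\pm(g,w)=\frac12(f(g,w)\pm f(-g,w))$, and $f\mapsto f_n$ is linear. We treat separately the functions that ignore the group, the other even functions, and the odd ones.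

\subsection{The rotation alone}\label{ss:trivial}

Suppose $f(g,w)$ does not depend on $g$; this is the case of the rotation $R$ cut at $c$. Then the same holds for $f_n$. Let $A,B,C$ be the values of $f_n$ on $a,b,u$, let $A',B',C'$ be those of $f_{n+1}$, and let $\delta=A-B$, independent of $n$ by \eqref{eq:jump}. Counting colors in the images of $a$ and $u$ gives $A'=11A+6B+4C$ and $C'=2A+2B+C$. Put $A=\frac\delta2+X$, $B=-\frac\delta2+X$, $C=-\frac\delta2+Y$. Then $A'=\frac\delta2+17X+4Y$ and $C'=-\frac\delta2+4X+Y$, that is,
\[
X'=17X+4Y,\qquad Y'=4X+Y :
\]
the jump has disappeared from the recursion. The vector $(1,\kappa)$ is an eigenvector for $\beta=9+4\sqrt5$, since $17+4\kappa=\beta$ and $4+\kappa=\beta\kappa$, and the other eigenvalue is $\beta^{-1}$, since the determinant is $1$. So $(X_n,Y_n)=\gamma\beta^n(1,\kappa)+O(1)$ for a real $\gamma$ depending only on $f$, and for a fixed word $P$ with $\#_r(P)$ letters of type $r$ and $\#_u(P)$ of type $u$,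
\begin{equation}\label{eq:trivial}
f_n(P)=\gamma\beta^n\big(\#_r(P)+\kappa\,\#_u(P)\big)+O(1)\qquad(n\to\infty).
\end{equation}
This is the obstruction in its simplest form: $f_n(v)\to-\infty$ forces $\gamma<0$ and $f_n(p)\to+\infty$ forces $\gamma>0$. To escape it we need a contribution that is unbounded and has opposite signs on $p$ and $v$.

\subsection{Even functions}\label{ss:even}

An even function of $g$ is a function on $Q_8/\{\pm1\}\cong(\mathbb Z/2\mathbb Z)^2$, hence a combination of the four homomorphisms $\chi:Q_8\to\{\pm1\}$, which are given by the pairs $(\epsilon,\eta)=(\chi(i),\chi(j))\in\{\pm1\}^2$. The trivial one was treated above.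

\begin{lemma}\label{lem:even}
Let $\chi\ne1$ and $f(g,w)=\chi(g)f(1,w)$. If $P$ is closed, $f_n(P)$ does not depend on $n$.
\end{lemma}

\begin{proof}
Since $\sigma(g,w)$ is $\sigma(1,w)$ multiplied on the left by $g$, each $f_n$ has the same form. Let $A,B,C$ and $A',B',C'$ be the values of $f_n$ and $f_{n+1}$ on $(1,a),(1,b),(1,u)$; $\delta=A-B$ is independent of $n$. The blocks $ubaaa$ and $ubbaa$ started at group element $g$ have sums $\chi(g)C^\alpha$ and $\chi(g)C^\beta$, where $C^\alpha=C+\eta(B+(1+2\epsilon)A)$ and $C^\beta=C+\eta(1+\epsilon)(A+B)$. In $\sigma(1,a)$ the four blocks start at $i,ij,ij^2,ij^3$, so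
\[
C'=C+\eta(1+\epsilon)(A+B),\qquad A'=A+\epsilon(1+\eta)(C^\alpha+C^\beta).
\]
Thus $C'=C$ if $\epsilon=-1$, and $A'=A$ if $\eta=-1$. Let $\Sigma_r,\Sigma_b,\Sigma_u$ be the sums of $\chi(g_t)$ over the letters of $P$ of type $r$, of color $b$, of type $u$. Then $f_n(P)=A\Sigma_r-\delta\Sigma_b+C\Sigma_u$. As $P$ is closed, the differences $\chi(g_{t+1})-\chi(g_t)$, with the final group element included, add up to $0$, which reads $(\epsilon-1)\Sigma_r+(\eta-1)\Sigma_u=0$. If $(\epsilon,\eta)=(-1,1)$, then $\Sigma_r=0$ and $C$ is constant. If $(\epsilon,\eta)=(1,-1)$, then $\Sigma_u=0$ and $A$ is constant. If $(\epsilon,\eta)=(-1,-1)$, then $A$ and $C$ are constant.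
\end{proof}

\subsection{Odd functions and the linear drift}\label{ss:odd}

An odd function $\psi$ on $Q_8$ is $g\mapsto\operatorname{Re}(gA)$ for a unique quaternion, $A=\psi(1)-\psi(i)i-\psi(j)j-\psi(k)k$. Put $D=i+k$, $E=-1-i$ and, for a word $P$ with letters $(g_t,w_t)$,
\[
V(P)=\sum_{\text{type }r}g_tD+\sum_{\text{type }u}g_tE\ \in\mathbb H .
\]
The columns $V_t$ of Table~\ref{tab:sigma} are computed by adding $g_tD$ or $g_tE$ at each row, with
\[
iD=-1-j,\quad jD=i-k,\quad kD=j-1,\quad iE=1-i,\quad kE=-j-k .
\]
The prefix of length $t$ of $\sigma(g,w)$ has $V=gV_t$. Also $V(p)=V_8=2$ and $V(v)=V_{20}-V_8=-2$.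

\begin{lemma}\label{lem:odd}
Let $f$ be odd and let $\delta\in\mathbb H$ be given by $\Delta_f(g)=\operatorname{Re}(g\delta)$. Then for every word $P$,
\[
f_n(P)=f(P)+n\operatorname{Re}\big(V(P)\,k^{-1}\delta\big).
\]
\end{lemma}

\begin{proof}
Each $f_n$ is odd. Write $f_n(g,a)=\operatorname{Re}(gA)$, $f_n(g,b)=\operatorname{Re}(gB)$, $f_n(g,u)=\operatorname{Re}(gC)$, with primes for $f_{n+1}$. By \eqref{eq:jump}, $A-B=A'-B'=\delta$. A five-letter block started at $g$ has group elements $g,gj,gji,gji^2,gji^3$, so $ubaaa$ and $ubbaa$ have sums $\operatorname{Re}(gC^\alpha)$ and $\operatorname{Re}(gC^\beta)$ with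
\begin{align*}
C^\alpha&=C+j(B+iA-A-iA)=C-j\delta,\\
C^\beta&=C+j(B+iB-A-iA)=C-j(1+i)\delta=C+(k-j)\delta .
\end{align*}
Hence $C^\alpha-C^\beta=-k\delta$, $\ C'=C^\beta$, and, as $j^2=-1$,
\[
A'=A+i\big(C^\alpha+jC^\alpha+j^2C^\beta+j^3C^\beta\big)=A+i(1+j)(-k)\delta=A+(1+j)\delta .
\]
So each step adds $(1+j)\delta$ to $A$ and $B$, and $(k-j)\delta$ to $C$. Finally $(1+j)k=D$ and $(k-j)k=E$.
\end{proof}

We can now evaluate every function on the two test words.

\begin{proposition}\label{prop:test}
Let $f:B\to\mathbb R$ and $d=\frac12\big(\Delta_f(-k)-\Delta_f(k)\big)$. There is a real number $\gamma$ such that, as $n\to\infty$,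
\[
f_n(p)=\gamma\beta^n(6+2\kappa)+2dn+O(1),\qquad f_n(v)=\gamma\beta^n(10+2\kappa)-2dn+O(1).
\]
\end{proposition}

\begin{proof}
For the even part use \eqref{eq:trivial}, with the same $\gamma$ for both words, and Lemma~\ref{lem:even}. For the odd part, with $\Delta_{f^-}(g)=\operatorname{Re}(g\delta)$, we have $\operatorname{Re}(k^{-1}\delta)=\operatorname{Re}(-k\delta)=\Delta_{f^-}(-k)=d$; apply Lemma~\ref{lem:odd} with $V(p)=2$ and $V(v)=-2$.
\end{proof}

So $f_n(p)\to+\infty$ and $f_n(v)\to-\infty$ hold together exactly when $\gamma=0$ and $d>0$. Of the eight jumps of $f$, only those at $(c,k)$ and $(c,-k)$ enter $d$, and these are hidden by the coarse coding.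

\begin{corollary}\label{cor:notheta}
No family $(\theta_e)_{e\in\mathcal A}$ satisfies both \eqref{eq:right} and \eqref{eq:left} for $\tilde z$.
\end{corollary}

\begin{proof}
Suppose it does and let $f=\theta\circ K$. By \eqref{eq:ztilde} and Lemma~\ref{lem:test},
\[
\sum_{l=0}^{N_n-1}\theta_{\tilde z_l}=f_n(v)+\theta_s-f(1,b),\qquad\sum_{l=-N'_n}^{-1}\theta_{\tilde z_l}=f_n(p).
\]
The terms of both series tend to $0$ and $N_n,N'_n\to\infty$, so $f_n(v)\to-\infty$ and $f_n(p)\to+\infty$. But $\Delta_f(g)=0$ for $g\ne1$, so $d=0$. Then Proposition~\ref{prop:test} gives $\gamma<0$ and $\gamma>0$.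
\end{proof}

\subsection{A function with summable exponentials}

The simplest function with $\gamma=0$ and $d>0$ is
\[
\phi(g,a)=\operatorname{Re}(gk),\qquad\phi(g,b)=\phi(g,u)=0 .
\]
It equals $1$ on $(-k,a)$, $-1$ on $(k,a)$ and $0$ elsewhere; it is odd with $\delta=k$, so
\begin{equation}\label{eq:phi}
\phi_n(P)=\phi(P)+n\operatorname{Re}V(P).
\end{equation}
Write $s=s_\phi$. From the table, $\phi(p)=1$ (position $4$) and $\phi(v)=-1$ (position $14$), so $s(N_n)=s(-N'_n)=-1-2n$. We need such a bound at all times $N$. The tool is to locate $N$ inside the successive levels of the substitution.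

An \emph{edge} is a choice of a letter $(g,w)$, its \emph{source}, and of a position $t$ in $\sigma(g,w)$. Its \emph{target} is the letter at that position, and its \emph{drift} is $\operatorname{Re}(gV_t)$, the value of $\operatorname{Re}V$ on the prefix before the position. The drift is, up to sign, a coefficient of $V_t$: the real part if $g=\pm1$, the coefficient of $j$ if $g=\pm j$, and so on. In Table~\ref{tab:sigma} all coefficients are $0$ or $\pm1$, except the real part $2$ for $t=8,9$ and the coefficient $-2$ of $j$ for $t=13,14$ in the upper table. Since $\operatorname{Re}(j\cdot(-2j))=2$, every edge has drift at most $2$, and the edges of drift $2$ are those with source of type $r$ and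
\begin{equation}\label{eq:edges}
\begin{array}{c|cccc}
\text{group element of the source}&1&1&j&j\\
\text{position}&8&9&13&14\\
\text{group element of the target}&1&i&1&i
\end{array}
\end{equation}
The index $0$ is reached by taking, at every level, the edge of the first column, which has maximal drift. An edge of the other three columns also has maximal drift, but it leads to $i$, which is not a source in \eqref{eq:edges}, or comes from $j$, which is not a target. So leaving the first column costs at least one unit of drift at the same or at an adjacent level, and by \eqref{eq:phi} a unit lost at level $n$ costs $n$.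

\begin{lemma}\label{lem:bound}
If $N$ lies in the range of $W_{m+1}$ but not in that of $W_m$, then $s(N)\le3683-m$.
\end{lemma}

\begin{proof}
Put $e_{m+1}=(1,b)$. For $n=m,m-1,\dots,0$ in turn, the index $N$ lies in an occurrence of $\sigma^{n+1}(e_{n+1})=\sigma^n(\sigma(e_{n+1}))$; let $e_n$ be the letter of $\sigma(e_{n+1})$ whose image under $\sigma^n$ contains $N$, and let $p_n$ be the prefix of $\sigma(e_{n+1})$ before it. This is the \emph{edge of level $n$}, with source $e_{n+1}$, position $|p_n|$, target $e_n$ and drift $\operatorname{Re}V(p_n)$. The prefix of $W_{m+1}$ before index $N$ is $\sigma^m(p_m)\cdots\sigma(p_1)p_0$, and the prefix before index $0$ is $\sigma^m(p)\cdots\sigma(p)p$. Whatever the sign of $N$, $s(N)$ is the difference of the values of $\phi$ on these prefixes, so by \eqref{eq:phi} and $V(p)=2$,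
\[
s(N)=\sum_{n=0}^m\big(\phi(p_n)-\phi(p)-nc_n\big),\qquad c_n=2-\operatorname{Re}V(p_n)\in\{0,1,2,\dots\},
\]
with $|\phi(p_n)-\phi(p)|\le|p_n|+|p|\le28$.

The bounded terms could a priori add up to a multiple of $m$, so we count the levels at which they occur. Call the level $n$ \emph{good} if its edge is in the first column of \eqref{eq:edges}; then $p_n=p$ and the term vanishes. Call it \emph{bad} otherwise. Let $\mathcal H=\{n\le m:c_n\ge1\}$, a set of bad levels. Let $n$ be bad, $n\notin\mathcal H$; its edge is in one of the last three columns.
\begin{itemize}
\item In columns two and four, $e_n$ has group element $i$. If $n\ge1$, it is the source of the edge of level $n-1$, whose drift is therefore less than $2$: $n-1\in\mathcal H$.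
\item In column three, $e_{n+1}$ has group element $j$, so $n<m$. It is the target of the edge of level $n+1$, whose drift is therefore less than $2$: $n+1\in\mathcal H$.
\end{itemize}
So each bad level outside $\mathcal H$ is $0$ or is adjacent to an element of $\mathcal H$; there are at most $2|\mathcal H|+1$ of them, and
\[
s(N)\le28(3|\mathcal H|+1)-\sum_{n\in\mathcal H}n=28+\sum_{n\in\mathcal H}(84-n).
\]
Since $W_{m+1}=\sigma^m(p)W_m\sigma^m(q)$ and $N$ is not in the range of $W_m$, we have $|p_m|\ne8$. Let $m\ge1$. Either $m\in\mathcal H$, or the edge of level $m$, with source $(1,b)$, is in column two and $m-1\in\mathcal H$. This element of $\mathcal H$ contributes at most $84-(m-1)$, and the others at most $\sum_{n=0}^{84}(84-n)=3570$ together. So $s(N)\le28+85-m+3570=3683-m$. For $m=0$, $s(N)=\phi(p_0)-\phi(p)\le28$.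
\end{proof}

The range of $W_{m+1}$ has at most $21^{m+1}$ indices, so we multiply $\phi$ by $4$: as $s(0)=0$ and $e^4>21$,
\begin{equation}\label{eq:summable}
\sum_{N\in\mathbb Z}e^{4s(N)}\le1+\sum_{m\ge0}21^{m+1}e^{4(3683-m)}<\infty .
\end{equation}

\subsection{Proof of Theorem~\ref{thm:counter}}

By \eqref{eq:summable} there is a probability $\nu$, defined on all subsets of $Z$, carried by the orbit of $x$, with $\nu(\{x_n\})$ proportional to $e^{4s(n)}$. We apply Lemma~\ref{lem:real} to $\Omega=Z$, the map $F$ and the partition \eqref{eq:D}; $F$ is a translation on each interval $D_e$, so it is increasing there with convex image. Let $\mathcal P$ be obtained from \eqref{eq:D} by cutting $D_{(g,r)}$, for $g=\pm k$, into $[1,c)\times\{g\}$ and $[c,5+\kappa)\times\{g\}$. On each $P\in\mathcal P$ the function $\phi$, read on the fine letter of a point, is a constant $\phi_P$, because $\phi(g,a)=\phi(g,b)=0$ for $g\ne\pm k$. Since $s(n+1)=s(n)+\phi(\omega_n)$ for all $n\in\mathbb Z$, we have $\nu(FE)=e^{4\phi_P}\nu(E)$ for $E\subset P$. By Lemma~\ref{lem:omega}(iii) the orbit of $x$ meets every $D_e$, so all $18$ blocks are nonempty. The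 lemma gives an affine iet and a grouped coding $L=\{w:\nu(D_w)>0\}$ on the alphabet $\mathcal A$. If $w=\tilde z_{[m,n)}$, then $x_m\in D_w$, so $\nu(D_w)>0$; hence $\tilde z\in X_L$. We have seen that $\tilde z$ is non recurrent and ultimately periodic in neither direction, so (b) requires both \eqref{eq:right} and \eqref{eq:left} for it, which Corollary~\ref{cor:notheta} excludes. \qed

\begin{remark}
The affine iet has $20$ pieces, with slopes $e^4$, $e^{-4}$ and $1$, and only the blocks $(k,r)$ and $(-k,r)$ contain two pieces. For the coding of $x$ by the $20$ sets of $\mathcal P$, the weights $4\phi_P$ satisfy \eqref{eq:right} and \eqref{eq:left} by \eqref{eq:summable}. It is the grouping of these two pairs that destroys (b).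
\end{remark}

\section{The ordered space $X_L$}\label{sec:order}

From now on, $L$ is a language on $\mathcal A$ satisfying the order condition with $<_A,<_D$, and $X=X_L$ carries the order $\prec$ of the introduction. We show that $S$ acts on $(X,\prec)$ as an iet acts on the interval, with the cylinders $[e]$ as pieces, where $[w]=\{z\in X:z_{[0,|w|)}=w\}$. The definition of $\prec$ gives priority to the future; the first property below, which is where the order condition enters, says that the past gives the same verdict.

\begin{lemma}\label{lem:O}
Let $z,z'\in X$.
\begin{itemize}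
\item[(O1)] If $z^-\ne z'^-$ and $m\ge1$ is least with $z_{-m}\ne z'_{-m}$, then $z\prec z'$ if and only if $z_{-m}<_Az'_{-m}$.
\item[(O2)] If $z_0=z'_0$, then $z\prec z'$ if and only if $Sz\prec Sz'$.
\item[(O3)] If $z_0\ne z'_0$, then $Sz\prec Sz'$ if and only if $z_0<_Az'_0$.
\item[(O4)] The relation $\preceq$ is closed in $X\times X$.
\end{itemize}
\end{lemma}

\begin{proof}
(O1) By symmetry it suffices to show that $z_{-m}<_Az'_{-m}$ implies $z\prec z'$. If $z^+=z'^+$ this is the definition. Otherwise let $n\ge0$ be least with $z_n\ne z'_n$ and $w=z_{[-m+1,n)}$. Both $z_{-m}wz_n$ and $z'_{-m}wz'_n$ are in $L$, so the order condition excludes $z'_n<_Dz_n$. (O2) The difference that decides the order is the same for $z,z'$ and for $Sz,Sz'$. (O3) is (O1) for $Sz,Sz'$ with $m=1$. (O4) If $z'\prec z$, there is a first difference to the right or a first difference to the left. Nearby pairs have the same first difference on that side, and it decides their order, by definition or by (O1).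
\end{proof}

A \emph{two-sided cylinder} is a set $S^m[w]$ with $0\le m\le|w|$; these sets are clopen and form a basis of the topology. A \emph{down-set} is a set that contains all points below any of its points.

\begin{lemma}\label{lem:convex}
\begin{itemize}
\item[(i)] Cylinders $[w]$ are convex. If $C\subset[e]$ is convex, so is $SC$.
\item[(ii)] Two-sided cylinders and the sets $\{z:z^+=\pi\}$, $\{z:z^-=\pi'\}$ are convex.
\item[(iii)] Every nonempty closed subset of $X$ has a maximum and a minimum.
\item[(iv)] Convex sets are Borel.
\item[(v)] For finitely many convex sets there is a finite partition of $X$ into convex sets of which each of them is a union of pieces.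
\item[(vi)] In a family of pairwise disjoint convex sets, at most $|\mathcal A|-1$ meet two different cylinders $[e]$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first claim holds because $\prec$ compares $z^+$ lexicographically first. Let $S\alpha\preceq S\zeta\preceq S\beta$ with $\alpha,\beta\in C$. By (O3), $\zeta_0<_Ae$ would give $S\zeta\prec S\alpha$ and $e<_A\zeta_0$ would give $S\beta\prec S\zeta$. So $\zeta_0=e$, and (O2) gives $\alpha\preceq\zeta\preceq\beta$.

(ii) We have $S^l[w]\subset[w_l]$ for $l<|w|$, so (i) applies repeatedly. The other sets are intersections of two-sided cylinders.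

(iii) For $Y$ closed, the sets $\{\zeta\in Y:\zeta\succeq\xi\}$, $\xi\in Y$, are closed by (O4), nonempty and nested. By compactness they have a common point, the maximum. The minimum is obtained by reversing the inequalities.

(iv) Let $\Delta\neq\emptyset$ be a down-set and $\zeta$ the maximum of its closure. If $\xi\prec\zeta$, the closed set $\{\preceq\xi\}$ does not contain $\zeta$, hence does not contain $\Delta$, so $\xi$ is below a point of $\Delta$ and $\xi\in\Delta$. Thus $\Delta$ is $\{\preceq\zeta\}$ or $\{\preceq\zeta\}\setminus\{\zeta\}$, which are Borel. A convex set $C\ne\emptyset$ is the difference of the down-sets $\{\prec C\}\cup C$ and $\{\prec C\}$.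

(v) Down-sets are totally ordered by inclusion. List $\emptyset$, $X$ and the down-sets that appear in (iv) in increasing order; the differences of consecutive ones are convex and form the partition.

(vi) Let $C_1\prec\dots\prec C_q$ be such sets and $a_l<_Db_l$ first letters of two points of $C_l$. Then $a_1<_Db_1\le_Da_2<_Db_2\le_D\cdots$, so $q\le|\mathcal A|-1$.
\end{proof}

By (O2) and Lemma~\ref{lem:convex}(i),(iv), Lemma~\ref{lem:real} applies to $\Omega=X$, $F=S$, $D_e=[e]$ and Borel probabilities, with $D_w=[w]$.

\section{Minimal sets and recurrent words}\label{sec:minimal}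

To realize $L$ we need a measure that charges every cylinder. Non recurrent orbits will carry atoms, as in Example~\ref{ex:ab2}. Cylinders that contain only recurrent words must be charged by invariant measures, and the region where this is done must be a finite union of convex sets. This section provides the two facts that make it possible: there are finitely many minimal sets, and they contain all recurrent words.

A \emph{minimal set} is a nonempty closed set $M\subset X$ with $SM=M$ that has no proper subset with these properties. We use the following standard facts. Every nonempty closed invariant set contains a minimal set. Distinct minimal sets are disjoint, and a finite minimal set is a periodic orbit. Every minimal set $M$ carries an ergodic invariant Borel probability, and an invariant probability on $M$ charges every open set that meets $M$, its support being closed and invariant. Finitely many distinct ergodic probabilities are carried by pairwise disjoint Borel sets.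

\begin{lemma}\label{lem:ergodic}
$X$ has at most $|\mathcal A|$ ergodic invariant probabilities, hence at most $|\mathcal A|$ minimal sets.
\end{lemma}

\begin{proof}
Let $\mu$ be an invariant probability. Lemma~\ref{lem:real} with $\mathcal P=\{[e]\}$ and all $\lambda_P=1$ gives a standard iet. Its pieces $I([e])$ have lengths $\mu[e]$ and are ordered by $<_D$, and their images are ordered by $<_A$ by (O3). So the iet depends only on the vector $(\mu[e])_{e\in\mathcal A}$. By part (iii) of that lemma $\mu[w]$ is the length of the set of points whose coding begins with $w$, so the vector determines $\mu$ on cylinders, then on two-sided cylinders by invariance, hence everywhere.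

Suppose the vectors of distinct ergodic probabilities $\mu_1,\dots,\mu_q$ satisfy a nontrivial linear relation. Move the negative terms to the other side. The coordinates of each vector add up to $1$, so the coefficients on both sides have the same positive sum, which we normalize to $1$. We get two convex combinations of disjoint subfamilies of the $\mu_l$ with the same vector. They are invariant probabilities, so they are equal, although they are carried by disjoint sets. Hence the vectors are linearly independent in $\mathbb R^{\mathcal A}$.
\end{proof}

A recurrent word outside a minimal set $M$ that it approaches must leave the neighborhood of $M$ again and again. When $M$ is a periodic orbit, the next lemma says that a word that enters this neighborhood in a suitable way never leaves it. A right-infinite word $\pi=\pi_0\pi_1\cdots$ is \emph{purely periodic} with period $\ell$ if $\pi_{n+\ell}=\pi_n$ for all $n\ge0$.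

\begin{lemma}\label{lem:trap}
Let $\pi$ be purely periodic with period $\ell$, with all factors in $L$. Let $x$ be a letter different from $y=\pi_{\ell-1}$ such that $x\pi_{[0,n)}\in L$ for all $n$. If $w=\pi_{[0,n)}$ with $n\ge\ell$ and $xwd\in L$ for a letter $d$, then $d=\pi_n$.
\end{lemma}

\begin{proof}
Suppose $d\ne e:=\pi_n$, and let $w'=\pi_{[0,n-\ell)}=\pi_{[\ell,n)}$. Then $ywe=\pi_{[\ell-1,\ell+n+1)}\in L$. The word $w'$ is a suffix of $w$ preceded by $y$, so $yw'd$ is a factor of $xwd$. As $\pi_{n-\ell}=e$, we have $xw'e=x\pi_{[0,n-\ell+1)}\in L$. So $xwd$, $ywe$, $xw'e$, $yw'd$ are all in $L$. If $x<_Ay$, the first pair excludes $e<_Dd$ and the second pair excludes $d<_De$. If $y<_Ax$, the first pair excludes $d<_De$ and the second pair excludes $e<_Dd$. Both cases are absurd.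
\end{proof}

\begin{lemma}\label{lem:recurrent}
Every recurrent $z\in X$ lies in a minimal set.
\end{lemma}

\begin{proof}
Let $M$ be a minimal subset of the orbit closure $O$ of $z$, let $L(M)$ be the set of factors of elements of $M$, and suppose $z\notin M$. As $M$ is closed and invariant, some factor of $z$ is not in $L(M)$, and it recurs in both directions. Hence
\begin{equation}\label{eq:tails}
\text{no right tail and no left tail of $z$ has all its factors in $L(M)$.}
\end{equation}

\emph{Case 1: $M$ is a periodic orbit, of least period $\ell$.} Since $M\subset O$, $z$ contains arbitrarily long words of $L(M)$. Extend such a word to the left inside $z$ as long as it stays in $L(M)$; by \eqref{eq:tails} this stops. We get factors $xw$ of $z$ with $w\in L(M)$ arbitrarily long and $xw\notin L(M)$. Each $w$ is a prefix of one of the finitely many words $m^+$, $m\in M$. So there are a letter $x$ and $\pi=m^+$ that serve for arbitrarily long $w$; then $x\pi_{[0,n)}$ is a factor of $z$ for all $n$, and $x\ne\pi_{\ell-1}$ since $\pi_{\ell-1}w\in L(M)$. Take an occurrence of $x\pi_{[0,\ell)}$ in $z$. By Lemma~\ref{lem:trap} and induction,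 the letters after $x$ spell $\pi$, contradicting \eqref{eq:tails}.

\emph{Case 2: $M$ is infinite.} We follow the orbit of $z$ through the complementary intervals of $M$ and show that it eventually visits only finitely many of them. Call two points of $X\setminus M$ equivalent if no element of $M$ lies between them; the classes are the \emph{gaps}. Gaps are convex, and a convex subset of $X\setminus M$ lies in one gap. Let $\Gamma$ be a gap and $\zeta\in\Gamma$. Each element of $M$ is below or above all of $\Gamma$, and the sets $M\cap\{\prec\Gamma\}=M\cap\{\preceq\zeta\}$ and $M\cap\{\succ\Gamma\}=M\cap\{\succeq\zeta\}$ are closed. Let $\alpha_\Gamma$ be the maximum of the first and $\beta_\Gamma$ the minimum of the second, when these sets are nonempty. No element of $M$ lies strictly between $\alpha_\Gamma$ and $\beta_\Gamma$, so when both exist $\Gamma$ is the set of points strictly between them. The set $\{\alpha_\Gamma\preceq\cdot\preceq\beta_\Gamma\}$, where a missing bound is omitted, is closed by (O4), so $\overline\Gamma\cap M\subset\{\alpha_\Gamma,\beta_\Gamma\}$.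

Call $\Gamma$ \emph{split} if $\alpha_\Gamma$ or $\beta_\Gamma$ does not exist, or if their letters at index $0$ differ. At most one gap lies below $M$ and at most one above. If $\Gamma\prec\Gamma'$, an element of $M$ separates them, so $\beta_\Gamma\preceq\alpha_{\Gamma'}$; as in Lemma~\ref{lem:convex}(vi), at most $|\mathcal A|-1$ gaps have endpoints with different letters. So there are at most $|\mathcal A|+1$ split gaps. The shift acts on gaps as follows.
\begin{itemize}
\item If $\Gamma$ is not split, then $\Gamma$ and its endpoints lie in one cylinder $[e]$. As $S$ is an order isomorphism from $[e]$ onto the convex set $S[e]$, $S\Gamma$ is the set of points strictly between $S\alpha_\Gamma$ and $S\beta_\Gamma$; it misses $M$, so it is the gap with these endpoints.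
\item If $\Gamma$ is split, each nonempty $S(\Gamma\cap[e])$ is convex and misses $M$, so it lies in one gap. Let $\mathcal F$ be the finite family of the gaps obtained in this way from all split gaps and all letters.
\end{itemize}
Let $\Gamma_n$ be the gap of $S^nz$. If $\Gamma_n$ were not split for all $n\ge n_0$, then with $\alpha=\alpha_{\Gamma_{n_0}}$ the lower endpoint of $\Gamma_n$ would be $S^{n-n_0}\alpha$, so $z_n=\alpha_{n-n_0}$ for $n\ge n_0$, against \eqref{eq:tails}. So $\Gamma_n$ is split for infinitely many $n\ge0$. If $n<n'$ are consecutive split times, then $\Gamma=\Gamma_{n+1}\in\mathcal F$, the gaps $\Gamma_{n+1},\dots,\Gamma_{n'}$ are $\Gamma,S\Gamma,\dots,S^t\Gamma$, and $t$ is the least integer such that $S^t\Gamma$ is a split gap, which depends only on $\Gamma$. Hence, if $n_1$ is a split time, the set $\{\Gamma_n:n>n_1\}$ is finite. Since $z$ is recurrent, every $S^lz$ is a limit of points $S^nz$ with $n\to+\infty$, so $M\subset O=\overline{\{S^nz:n>n_1\}}$ is covered by the closures of finitely many gaps, each of which meets $M$ in at most two points. So $M$ is finite, a contradiction.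
\end{proof}

The argument of Case 2 ends with the finiteness of $M$ and says nothing for a periodic orbit, which is why Case 1 needs Lemma~\ref{lem:trap}.

\section{Proof of Theorem~\ref{thm:char}}\label{sec:char}

\subsection{Sufficiency}

Let the orders and $\varphi$ be as in the statement. Let $\mathcal N$ be the set of non recurrent words of $X$, $X_1=\overline{\mathcal N}$, which is closed and invariant, and $Y=X\setminus X_1$. Each point of $Y$ is recurrent, so it lies in a minimal set $M$ by Lemma~\ref{lem:recurrent}, and $M\cap X_1$, a closed invariant proper subset of $M$, is empty. By Lemma~\ref{lem:ergodic}, $Y$ is a finite union of minimal sets $M_1,\dots,M_q$. So $Y$ is closed as well as open, and by compactness it is a finite union of two-sided cylinders, which are convex. Put $\psi=\varphi$ on $X_1$ and $\psi=0$ on $Y$. By Lemma~\ref{lem:convex}(v), $\psi$ is constant on the sets of a finite partition $\mathcal P$ of $X$ into nonempty convex sets, each inside some $[e]$.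

For each $w\in L$ with $[w]\cap\mathcal N\ne\emptyset$ choose $z_w\in[w]\cap\mathcal N$, and let
\[
\nu_1=\sum_w\varepsilon_w\sum_{n\in\mathbb Z}e^{\varphi^{(n)}(z_w)}\,\delta_{S^nz_w},
\]
where $\delta_\zeta$ is the unit mass at $\zeta$. Each inner sum is finite by hypothesis and $L$ is countable, so we can choose $\varepsilon_w>0$ with $\nu_1$ finite. Let $\nu_2=\mu_1+\dots+\mu_q$ with $\mu_l$ an invariant probability on $M_l$. For a Borel set $E$, we have $S^{n+1}z_w\in SE$ if and only if $S^nz_w\in E$, and $\varphi^{(n+1)}(z_w)=\varphi^{(n)}(z_w)+\psi(S^nz_w)$ because $S^nz_w\in X_1$; so $\nu_1(SE)=\int_Ee^\psi\,d\nu_1$. The same identity holds for $\nu_2$, which is invariant and carried by $Y$, where $\psi=0$.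

Let $w\in L$. Since every word of $L$ is a factor of an element of $X$, the open set $[w]$ is nonempty. If it meets $\mathcal N$, then $\nu_1[w]\ge\varepsilon_w>0$. Otherwise it misses $X_1$, so it meets some $M_l$ and $\mu_l[w]>0$. For $w\notin L$, $[w]=\emptyset$. Normalize $\nu_1+\nu_2$ to a probability $\nu$ and apply Lemma~\ref{lem:real} with $\lambda_P$ the value of $e^\psi$ on $P$: the resulting grouped coding has language $\{w:\nu[w]>0\}=L$.

\subsection{Necessity}

Let $T$ be an affine iet with pieces indexed by $\mathcal B$, let $L'$ be its natural coding, $L$ a grouped coding, and $K:\mathcal B\to\mathcal A$ the map that sends a piece to its block. Use the geometric orders on $\mathcal A$ and $\mathcal B$; by Lemma~\ref{lem:geometric}, Section~\ref{sec:order} applies to both $X=X_L$ and $X'=X_{L'}$. By Theorem~\ref{thm:FHZ} there are weights $\theta'_b$, $b\in\mathcal B$, satisfying \eqref{eq:right} and \eqref{eq:left} for all non recurrent words of $X'$. We want to transport the function $z'\mapsto\theta'_{z'_0}$ to $X$. The difficulty is that a word of $X$ may have several lifts to $X'$, and that no choice of lift need commute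 with the shift. We choose a monotone lift and show that the defect occurs a bounded number of times along an orbit.

Applied letter by letter, $K$ is a continuous map $X'\to X$ commuting with $S$. It is onto: for $z\in X$ and each $N$, the window $z_{[-N,N]}$ is read at times $-N,\dots,N$ in the grouped coding of some point, whose natural coding lies in $X'$; a limit point of these codings is a preimage of $z$.

\emph{$K$ is weakly increasing.} Let $z'\prec z''$ in $X'$ and suppose $Kz''\prec Kz'$. Take $N$ so large that $[-N,N]$ contains the first differences that define these two inequalities, and points $y',y''$ whose natural codings agree with $z',z''$ on $[-N,N]$. Recall that $T$ preserves the order of two points of the same block.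

Suppose first that $(Kz')^+\ne(Kz'')^+$, with first difference at $m$. Then $Kz''_m<_DKz'_m$, so $T^my''<T^my'$. The words $z'^+,z''^+$ first differ at some $l\le m$, with $z'_l<_Dz''_l$, so $T^ly'<T^ly''$. The blocks agree at times $l,\dots,m-1$, so $T^my'<T^my''$, a contradiction.

Suppose next that $(Kz')^+=(Kz'')^+$, with first difference to the left at $-m$. Then $Kz''_{-m}<_AKz'_{-m}$, so $T^{-m+1}y''<T^{-m+1}y'$, and, as the blocks agree from then on, $T^ly''<T^ly'$ for $-m+1\le l\le N$. If $z'^+\ne z''^+$, their first difference $l\in[0,N]$ gives $T^ly'<T^ly''$. If $z'^+=z''^+$, the first difference to the left is at some $-l$ with $l\le m$, and $z'_{-l}<_Az''_{-l}$ gives $T^{-l+1}y'<T^{-l+1}y''$. Both are contradictions.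

Consequently the fibers $K^{-1}(z)$ are convex; they are also closed and nonempty. Let $\rho(z)=\min K^{-1}(z)$. If $z\prec\zeta$, then $\rho(\zeta)\preceq\rho(z)$ would give $\zeta\preceq z$, so $\rho$ is increasing. The sets $\rho^{-1}([b])$, $b\in\mathcal B$, are therefore convex and partition $X$, and $\varphi(z)=\theta'_{\rho(z)_0}$ is constant on each.

Let $z\in X$ be non recurrent and $z'=\rho(z)$. The image under $K$ of a recurrent word is recurrent, so $z'$ is non recurrent, and \eqref{eq:right}, \eqref{eq:left} give $\sum_{n\in\mathbb Z}e^{\Theta_n}<\infty$, where $\Theta_n=\sum_{0\le l<n}\theta'_{z'_l}$ and $\Theta_{-n}=-\sum_{-n\le l<0}\theta'_{z'_l}$ for $n\ge0$. Both $S^nz'$ and $\rho(S^nz)$ lie in the fiber $K^{-1}(S^nz)$. As $z$ is not periodic, these fibers are pairwise disjoint, so by Lemma~\ref{lem:convex}(vi) all but at most $|\mathcal B|-1$ of them lie in a single cylinder $[b]$. For those, $\varphi(S^nz)=\theta'_{z'_n}$. Hence $\varphi^{(n)}(z)-\Theta_n$ is bounded in $n$, and $\sum_ne^{\varphi^{(n)}(z)}<\infty$. \qed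

\section{Proof of Theorem~\ref{thm:suff}}\label{sec:suff}

Condition (b) says nothing along periodic tails. Example~\ref{ex:ab2} shows what to do there: contract on the words whose future is already periodic, and expand on those whose past is still periodic. We must check that these words form finitely many convex sets, and this follows from a count of left extensions.

\begin{lemma}\label{lem:ext}
Let $X^+=\{z^+:z\in X\}$ and $\operatorname{Ext}(\pi)=\{a\in\mathcal A:a\pi\in X^+\}$. At most $|\mathcal A|-1$ words $\pi\in X^+$ have $|\operatorname{Ext}(\pi)|\ge2$. The mirror statement holds for the left-infinite words $z^-$ and their right extensions.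
\end{lemma}

\begin{proof}
Let $\pi,\pi'\in X^+$ begin with $wc$ and $wd$, $c<_Dd$, and let $a\in\operatorname{Ext}(\pi)$, $b\in\operatorname{Ext}(\pi')$. Then $bwd,awc\in L$, so the order condition excludes $b<_Aa$. Thus, if $\pi^1,\dots,\pi^q$ have at least two extensions and are listed in increasing lexicographic order, $\min\operatorname{Ext}(\pi^l)<_A\max\operatorname{Ext}(\pi^l)\le_A\min\operatorname{Ext}(\pi^{l+1})$, and $q\le|\mathcal A|-1$. Reversing all words turns the forbidden pair $awd,bwc$ ($a<_Ab$, $c<_Dd$) into $c\tilde wb,d\tilde wa$, which is the forbidden pair for the exchanged orders; so the reversed language satisfies the order condition, and the mirror statement follows.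
\end{proof}

Fix orders as in (a) and $\theta$ as in (b). We use that two periodic bi-infinite words that agree on a half-line are equal, since they have a common period. Let
\begin{align*}
E^+&=\{z\in X:\ z\text{ is not periodic and }z^+\text{ is purely periodic}\},\\
E^-&=\{z\in X:\ z\text{ is not periodic and }z^-\text{ is purely periodic}\}.
\end{align*}
Then $SE^+\subset E^+$ and $S^{-1}E^-\subset E^-$.

\emph{$E^+$ and $E^-$ are finite unions of convex sets.} For a purely periodic $\pi\in X^+$ let $\bar\pi$ be its periodic bi-infinite extension; its factors are factors of $\pi$, so $\bar\pi\in X$. It is the only periodic word in the convex set $C_\pi=\{z:z^+=\pi\}$. So $E^+$ is the union of the sets $C_\pi\setminus\{\bar\pi\}$, each of which is the union of two convex sets, the points of $C_\pi$ below and above $\bar\pi$. Let $z\in C_\pi\setminus\{\bar\pi\}$ and let $m\ge1$ be least with $z_{-m}\ne\bar\pi_{-m}$. The word $\pi'=z_{-m+1}z_{-m+2}\cdots$ is a tail of $\bar\pi$, hence purely periodic, and has the two extensions $z_{-m}$ and $\bar\pi_{-m}$. By Lemma~\ref{lem:ext} there are finitely many such $\pi'$; each has finitely many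 distinct tails, and $\pi$ is one of them. So $C_\pi\setminus\{\bar\pi\}$ is nonempty for finitely many $\pi$ only. The proof for $E^-$ is the mirror image, with the convex sets $\{z:z^-=\pi\}$.

Define
\[
\varphi=-1\ \text{ on }E^+,\qquad\varphi=+1\ \text{ on }E^-\setminus E^+,\qquad\varphi(z)=\theta_{z_0}\ \text{ elsewhere.}
\]
By Lemma~\ref{lem:convex}(v), $\varphi$ is constant on the sets of a finite partition into convex sets. Let $z$ be non recurrent, hence not periodic. The set $\{n:S^nz\in E^-\}$ is closed downward. It is not all of $\mathbb Z$: otherwise, for each $n\ge0$, $z$ would agree on $(-\infty,n)$ with a periodic word, these periodic words would agree on $(-\infty,0)$ and so be equal, and $z$ would be periodic. Hence $S^nz\notin E^-$ for all large $n$. By the mirror argument, $S^{-n}z\notin E^+$ for all large $n$.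

\emph{The sum over $n>0$.} If $z$ is ultimately periodic to the right, then $S^nz\in E^+$ and $\varphi(S^nz)=-1$ for large $n$, so $\sum_{n>0}e^{\varphi^{(n)}(z)}$ converges geometrically. If not, $S^nz\notin E^+$ for all $n$, so $\varphi(S^nz)=\theta_{z_n}$ for large $n$. Then $\varphi^{(n)}(z)-\sum_{0\le l<n}\theta_{z_l}$ is eventually constant and the sum converges by \eqref{eq:right}.

\emph{The sum over $n<0$.} If $z$ is ultimately periodic to the left, then $S^{-n}z\in E^-\setminus E^+$ and $\varphi(S^{-n}z)=1$ for large $n$, so $\sum_{n>0}e^{\varphi^{(-n)}(z)}$ converges geometrically. If not, $S^{-n}z\notin E^-$ for all $n$, so $\varphi(S^{-n}z)=\theta_{z_{-n}}$ for large $n$, and the sum converges by \eqref{eq:left}.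

The sufficiency part of Theorem~\ref{thm:char} now shows that $L$ is a grouped coding of an affine iet. \qed

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Languages of general interval exchanges},\\
\texttt{https://izes.math.cnrs.fr/wp-content/uploads/2022/11/Slides\_Ferenczi.pdf}

\end{thebibliography}
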